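# Leaf braids and the Embedding Conjecture for left self-distributivity

## 1. Trees, addresses, and the operators of left self-distributivity

**Definition (addresses).** An address is a finite sequence of digits $0,1$. The set of addresses is $A=\{0,1\}^*$, the empty sequence is $\varepsilon$, and $|\alpha|$ is the length of $\alpha$. We write $\alpha\perp\beta$ if neither of $\alpha,\beta$ is a prefix of the other. Example: $0\perp 10$, while $1$ is a prefix of $10$.

**Definition (trees).** A tree is a finite full binary tree. The one-vertex tree is $\bullet$, and $xy$ is the tree with left subtree $x$ and right subtree $y$. Vertices are named by addresses ($0$ = go left, $1$ = go right), leaves are identified with their addresses, and $|T|$ is the number of leaves. Example: $\bullet(\bullet\bullet)$ has the leaves $0$, $10$, $11$.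

**Definition (operators).** $T\cdot\alpha$ is defined iff $T$ has a subtree at $\alpha$ and this subtree has the form $x(yz)$; it is then replaced by $(xy)(xz)$.

So $\alpha$ applies the left self-distributivity law $x(yz)\mapsto(xy)(xz)$ at $\alpha$. Example: $\bullet(\bullet(\bullet\bullet))\cdot 1=\bullet((\bullet\bullet)(\bullet\bullet))$, while $\bullet(\bullet(\bullet\bullet))\cdot\varepsilon=(\bullet\bullet)(\bullet(\bullet\bullet))$. For fixed $\alpha$ the partial map $T\mapsto T\cdot\alpha$ is injective, since $x,y,z$ can be read off $(xy)(xz)$. Moreover $|T\cdot\alpha|=|T|+|x|>|T|$.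

**Definition (parents).** Each leaf $\ell'$ of $T\cdot\alpha$ has a parent leaf $\ell$ in $T$, of one of three types:

* (I) if $\alpha$ is not a prefix of $\ell'$, then $\ell=\ell'$;
* (C) "crossing": $\ell=\alpha1d\eta$ and $\ell'=\alpha d1\eta$, with $d\in\{0,1\}$ (leaves in $y$: $d=0$; leaves in $z$: $d=1$);
* (S) "splitting": $\ell=\alpha0\eta$ and $\ell'=\alpha e0\eta$, with $e\in\{0,1\}$ (leaves in the two copies of $x$).

Example: $T=\bullet(\bullet\bullet)$ and $T\cdot\varepsilon=(\bullet\bullet)(\bullet\bullet)$. The leaves $00$ and $10$ have parent $0$ (type S), $01$ has parent $10$ (type C, $d=0$), and $11$ has parent $11$ (type C, $d=1$). In this last case the address does not move, but the type is C and not I.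

The type is determined by $\alpha$ and $\ell'$, and also by $\alpha$ and $\ell$. Each leaf of $T$ has at least one child in $T\cdot\alpha$: one in types I and C, two in type S. Composing parent maps along a word of letters $\alpha$ defines ancestors and descendants.

## 2. The monoid $M_{\mathcal{LD}}$, its enveloping group, and the Embedding Conjecture

**Definition (the monoid).** $M=M_{\mathcal{LD}}$ is the monoid generated by elements $g_\alpha$, $\alpha\in A$. We write simply $\alpha$ for $g_\alpha$ and call it a letter. In products, $\alpha\cdot\beta$ is a product of two letters, while $\alpha0\beta$ is one concatenated address. The relations are, for all $\alpha,\beta$,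

* (R1) $\alpha\cdot\beta=\beta\cdot\alpha$ for $\alpha\perp\beta$;
* (R2) $\alpha0\beta\cdot\alpha=\alpha\cdot\alpha00\beta\cdot\alpha10\beta$;
* (R3) $\alpha10\beta\cdot\alpha=\alpha\cdot\alpha01\beta$;
* (R4) $\alpha11\beta\cdot\alpha=\alpha\cdot\alpha11\beta$;
* (R5) $\alpha1\cdot\alpha\cdot\alpha1\cdot\alpha0=\alpha\cdot\alpha1\cdot\alpha$.

Words are composed from left to right: $T\cdot(\alpha\cdot\beta)=(T\cdot\alpha)\cdot\beta$. The identity of $M$ is written $1_M$, because $1$ is a letter; the empty word is $\emptyset$. For $u,v\in M$ (or in a braid monoid), $u\mid v$ means $v=uz$ for some $z$ (left divisibility). Example: (R5) with $\alpha=\varepsilon$ reads $1\cdot\varepsilon\cdot1\cdot0=\varepsilon\cdot1\cdot\varepsilon$; hence $\varepsilon\mid 1\cdot\varepsilon\cdot1\cdot0$, although this word does not begin with $\varepsilon$.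

**Lemma 1.** (i) The two sides of each relation have the same domain and the same effect on trees, so $T\cdot w$ makes sense for $w\in M$. (ii) Finitely many words are simultaneously defined on every sufficiently deep complete binary tree. (iii) If $T\cdot w$ is defined, every word representing $w$ has length at most $|T\cdot w|-|T|$.

*Proof.* (i) (R1) is clear. In (R2)–(R4) the first letter on the left acts inside $x$, $y$, $z$ respectively, where the subtree at $\alpha$ is $x(yz)$. So it neither creates nor destroys the form $x(yz)$ at $\alpha$, and it can equally be performed after $\alpha$: on the two copies of $x$ (now at $\alpha00$ and $\alpha10$), on $y$ (now at $\alpha01$), or on $z$ (still at $\alpha11$). In (R5) the left side requires the form $x(y(zt))$ at $\alpha$, and then acts by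
$$x(y(zt))\to x((yz)(yt))\to(x(yz))(x(yt))\to(x(yz))((xy)(xt))\to((xy)(xz))((xy)(xt)).$$
The right side requires $x(yv)$ for $\alpha$, and then $\alpha1$ acts on $xv$, so $v=zt$: the same domain. It acts by
$$x(y(zt))\to(xy)(x(zt))\to(xy)((xz)(xt))\to((xy)(xz))((xy)(xt)).$$

(ii) $T\cdot\alpha$ is defined as soon as all leaves of $T$ have depth at least $|\alpha|+2$. By (I), (C), (S) a leaf is at least as deep as its parent, so the minimal depth of a leaf never decreases along a word.

(iii) Each letter strictly increases the number of leaves. $\square$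

**Definition (length).** $\lambda(w)$ is the maximal length of a word representing $w\in M$. It is finite by Lemma 1, and $\lambda(\beta\cdot w')\ge1+\lambda(w')$ for each letter $\beta$. Example: the words representing $0\cdot\varepsilon$ are $0\cdot\varepsilon$, $\varepsilon\cdot00\cdot10$, $\varepsilon\cdot10\cdot00$, so $\lambda(0\cdot\varepsilon)=3$. Only $\emptyset$ represents $1_M$.

**Definition (enveloping group).** The enveloping group $G_{\mathcal{LD}}$ is the group with the same generators and relations. The canonical morphism $M\to G_{\mathcal{LD}}$ sends each letter to itself, and every morphism from $M$ to a group factors uniquely through it.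

Such a morphism need not be injective for a general presented monoid. In the monoid $\langle a,b,c\mid ac=bc\rangle$ no relation applies to the one-letter words $a$ and $b$, so $a\ne b$; in the enveloping group one cancels $c$ and gets $a=b$.

We can now ask the question. If two words in the letters, written without inverses, become equal once inverses are allowed, were they already equal in $M$? The Embedding Conjecture, stated in "Foundations of Garside Theory" (http://www.math.unicaen.fr/~garside/Garside.pdf), says yes: $M_{\mathcal{LD}}\to G_{\mathcal{LD}}$ is injective. These notes prove it.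

**Theorem 2.** The monoid $M=M_{\mathcal{LD}}$ is left-cancellative and right-cancellative, and any two elements have a common right multiple. Hence $M$ embeds in its group of right fractions, which is $G_{\mathcal{LD}}$; in particular $M\to G_{\mathcal{LD}}$ is injective.

The word "hence" is Ore's theorem: a cancellative monoid in which any two elements have a common right multiple embeds in a group, its group of right fractions, all of whose elements are $xy^{-1}$ with $x,y\in M$, and this group has the universal property of the enveloping group. So three properties are to be proved. Left cancellativity and common right multiples are due to Dehornoy (*Braids and Self-Distributivity*, Birkhäuser 2000); they are proved in Sections 10 and 11, which use nothing from Sections 3 to 9. The heart of the matter is right cancellativity. It suffices to treat one letter at a time: $X\cdot\alpha=Y\cdot\alpha$ must imply $X=Y$.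

## 3. Two-letter products, and the mirror image of left cancellation

If $X=1_M$ and $Y\cdot\alpha=\alpha$, take $T$ with $T\cdot\alpha$ defined. By injectivity of $\alpha$, $T\cdot Y=T$, and since letters strictly increase the number of leaves, $Y=1_M$.

If $X=\gamma$ is a letter, we can list all words equal to $\gamma\cdot\alpha$. The two-letter sides of relations are $\delta\cdot\delta'$ with $\delta\perp\delta'$, then $\delta0\beta\cdot\delta$, $\delta10\beta\cdot\delta$, $\delta11\beta\cdot\delta$, $\delta\cdot\delta01\beta$, $\delta\cdot\delta11\beta$. So the words equal to $\gamma\cdot\alpha$ are: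

* $\gamma\cdot\alpha$ and $\alpha\cdot\gamma$, if $\gamma\perp\alpha$;
* $\gamma\cdot\alpha$, $\alpha\cdot\alpha00\beta\cdot\alpha10\beta$, $\alpha\cdot\alpha10\beta\cdot\alpha00\beta$, if $\gamma=\alpha0\beta$;
* $\gamma\cdot\alpha$ and $\alpha\cdot\alpha01\beta$, if $\gamma=\alpha10\beta$; $\gamma\cdot\alpha$ and $\alpha\cdot\alpha11\beta$, if $\gamma=\alpha11\beta$;
* $\gamma\cdot\alpha$ and $\gamma10\beta\cdot\gamma$, if $\alpha=\gamma01\beta$; $\gamma\cdot\alpha$ and $\gamma11\beta\cdot\gamma$, if $\alpha=\gamma11\beta$;
* $\gamma\cdot\alpha$ alone in all other cases.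

(In the second item, neither $\alpha\cdot\alpha00\beta$ nor $\alpha\cdot\alpha10\beta$ is a side of a relation, so the list is closed.) In each case $\gamma\cdot\alpha$ is the only word of the list that ends with $\alpha$. If $Y\cdot\alpha=\gamma\cdot\alpha$, a word for $Y$ followed by $\alpha$ is in the list; so $Y=\gamma$.

For longer $X$ one cannot list words, and one looks for a mechanism. Left cancellation suggests one. For two distinct letters $s,t$ there is exactly one relation of the form $s\cdots=t\cdots$; write it $s\cdot(s\backslash t)=t\cdot(t\backslash s)$. Section 10 proves that $s\cdot x=t\cdot y$ forces $x=(s\backslash t)\cdot z$ and $y=(t\backslash s)\cdot z$ for some $z$: every common right multiple of $s$ and $t$ passes through the obvious one. The sensible first attempt at right cancellation is the mirror image: every common left multiple of $s$ and $t$ should pass through the one given by a relation $\cdots s=\cdots t$.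

This fails, and one can see exactly where. First, no relation has one side ending with $\varepsilon$ and the other with $1$: if one side of a relation ends with $\varepsilon$, the other ends with $10\beta$, $01\beta$, $11\beta$ or $0$. Yet $\varepsilon$ and $1$ do have a common left multiple, as $\varepsilon\cdot1\cdot\varepsilon=1\cdot\varepsilon\cdot1\cdot0=1\cdot\varepsilon\cdot0\cdot1$. Second, the only relation with sides ending with $0$ and $\varepsilon$ is $1\cdot\varepsilon\cdot1\cdot0=\varepsilon\cdot1\cdot\varepsilon$, so the mirror statement would be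
$$X\cdot0=Y\cdot\varepsilon\ \Longrightarrow\ X=Z\cdot1\cdot\varepsilon\cdot1,\quad Y=Z\cdot\varepsilon\cdot1\quad\text{for some }Z.$$
This is false. Take $X=1\cdot\varepsilon\cdot1\cdot11$ and $Y=\varepsilon\cdot1\cdot11$. By (R4), (R5), (R1),
$$Y\cdot\varepsilon=\varepsilon\cdot1\cdot\varepsilon\cdot11=1\cdot\varepsilon\cdot1\cdot0\cdot11=X\cdot0 .$$
Let $T=\bullet(\bullet(\bullet(\bullet\bullet)))$. Then $T\cdot Y=(\bullet\bullet)\bigl((\bullet\bullet)((\bullet\bullet)(\bullet\bullet))\bigr)$. If $Y=Z\cdot\varepsilon\cdot1$, then $T\cdot Y$ is the result of an application of $1$, so its right subtree $(\bullet\bullet)((\bullet\bullet)(\bullet\bullet))$ has the form $(pq)(pr)$. The left factor gives $p=\bullet$, the right factor gives $p=\bullet\bullet$: a contradiction.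

What does survive is the action on trees: if $X\cdot\alpha=Y\cdot\alpha$, then $T\cdot X=T\cdot Y$ whenever $T\cdot X\cdot\alpha$ is defined. This suggests another plan. We use induction on $\lambda(X)$: write $X=\gamma\cdot X_1$, show that $Y$ too begins with $\gamma$, cancel $\gamma$ on the left, and repeat. The plan needs data attached to $X$ that are invariant under the relations, that can be recovered for $X$ from the corresponding data for $X\cdot\alpha$, and that decide whether $\gamma\mid X$.

## 4. The braid of the rightmost leaf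

Let $B_\infty^+$ be the monoid generated by $\sigma_1,\sigma_2,\dots$ with the braid relations. Define $\pi:M\to B_\infty^+$ by $\pi(1^i)=\sigma_{i+1}$ ($i\ge0$), and $\pi(\alpha)=1$ if $\alpha$ contains the digit $0$. This respects the relations. In (R1) at least one of the two letters contains $0$. In (R2) and (R3) every letter other than $\alpha$ contains $0$, so both sides become $\pi(\alpha)$. In (R4) with $\alpha=1^i$ and $\beta=1^j$ we get a commutation of $\sigma_{i+1}$ and $\sigma_{i+j+3}$, and the other cases are trivial. In (R5) with $\alpha=1^i$ we get $\sigma_{i+2}\sigma_{i+1}\sigma_{i+2}=\sigma_{i+1}\sigma_{i+2}\sigma_{i+1}$, and if $\alpha$ contains $0$ both sides become $1$.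

The monoid $B_\infty^+$ is cancellative, so $X\cdot\alpha=Y\cdot\alpha$ implies $\pi(X)=\pi(Y)$. Thus $\pi(X)$ satisfies the first two demands on our data. It fails the third: if $X\in\varepsilon M$ then $\sigma_1\mid\pi(X)$, but not conversely. Take $X=1\cdot\varepsilon\cdot1$. Then $\pi(X)=\sigma_2\sigma_1\sigma_2=\sigma_1\sigma_2\sigma_1$. But no relation applies to the word $1\cdot\varepsilon\cdot1$: neither $1\cdot\varepsilon$ nor $\varepsilon\cdot1$ is in the list of two-letter sides of Section 3, and the three-letter sides are $\alpha\cdot\alpha00\beta\cdot\alpha10\beta$ and $\alpha\cdot\alpha1\cdot\alpha$. So $X\notin\varepsilon M$.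

The reason is that $\pi$ watches only one leaf. Follow the rightmost leaf $1^N$ of a tree. A letter containing $0$ is never a prefix of it. The letter $1^i$ acts on it by type C with $d=1$: it exchanges the digits $i+1$ and $i+2$, which are both $1$, and $\pi$ records this invisible exchange as $\sigma_{i+1}$. The idea is to do the same at every leaf: the digits of the address are strands, a crossing step exchanges neighboring digits, and a splitting step, read backward in time, glues two neighboring digits into one. Divisibility of $w$ by a letter will turn out to be a divisibility of braids, tested at all descendants of one well-chosen leaf.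

## 5. Permutation braids and one divisibility lemma

$B_N$ is the braid group, $B_N^+$ its positive monoid; words are read from left to right, and strands are named by positions. We use these textbook facts (Garside). $B_N^+\subset B_N$; $B_N^+$ is cancellative and has right lcms; every element of $B_N$ is $a^{-1}b$ with $a,b\in B_N^+$. The permutation braids, that is, the divisors of $\Delta_N$, are exactly the positive braids in which any two strands cross at most once. They are closed under right lcm, since an lcm of divisors of $\Delta_N$ divides $\Delta_N$.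

For a permutation braid $s$ let $I(s)$ be the set of pairs $i<j$ of initial positions whose strands cross. The length of $s$ is $\#I(s)$, and $s\mid s'$ implies $I(s)\subset I(s')$. Moreover $(i,j),(j,k)\in I(s)$ imply $(i,k)\in I(s)$, because the strands $i,j,k$ end in reversed order.

**Definition (the braids $c_{q,r}$).** For $r\ge1$ put $c_{q,r}=\sigma_q\sigma_{q+1}\cdots\sigma_{q+r-1}$: strand $q$ crosses the next $r$ strands. This is a permutation braid with $I(c_{q,r})=\{(q,q+i):1\le i\le r\}$. Example: $c_{1,2}=\sigma_1\sigma_2$ takes the strand at position $1$ to position $3$, and the strands at $2,3$ to $1,2$.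

We have
$$c_{q,r+r'}=c_{q,r}c_{q+r,r'},\qquad \sigma_jc_{q,r}=c_{q,r}\sigma_{j-1}\ (q+1\le j\le q+r-1),\tag{1}$$
$$\sigma_{q-1}\,c_{q,r}c_{q-1,r}=c_{q,r}c_{q-1,r}\,\sigma_{q+r-1}.\tag{2}$$
In (1) the first equality is the definition. For the second, move $\sigma_j$ to the right past $\sigma_q,\dots,\sigma_{j-2}$, use $\sigma_j\sigma_{j-1}\sigma_j=\sigma_{j-1}\sigma_j\sigma_{j-1}$, and move the last $\sigma_{j-1}$ past $\sigma_{j+1},\dots,\sigma_{q+r-1}$. For (2), commutations give $c_{q,r}c_{q-1,r}=\prod_{k=0}^{r-1}(\sigma_{q+k}\sigma_{q+k-1})$ in increasing order of $k$, and $\sigma_j(\sigma_{j+1}\sigma_j)=(\sigma_{j+1}\sigma_j)\sigma_{j+1}$. So $\sigma_{q-1}$ passes through the factors one by one, its index growing by $1$ each time.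

**Definition (blocks).** Let $n=(n_1,\dots,n_k)$ be a vector of positive integers with sum $N$. Cut $\{1,\dots,N\}$ into consecutive blocks of sizes $n_1,\dots,n_k$, and let $q_p(n)=1+\sum_{j<p}n_j$ be the first strand of block $p$. Let $P_n\subset B_N$ be the subgroup generated by the $\sigma_j$ with $j,j+1$ in the same block. Example: for $n=(1,2)$ the blocks are $\{1\},\{2,3\}$, and $P_n$ is generated by $\sigma_2$.

Generators from different blocks commute, so $P_n$ is an image of $\prod_jB_{n_j}$. Hence each element of $P_n$ is $h_1^{-1}h_2$ with $h_1,h_2$ positive words in the generators of $P_n$.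

**Lemma 3.** Let $n_p=1$, $q=q_p(n)$, $r=n_{p+1}$, $c=c_{q,r}$, $x\in B_N^+$. Divisibility is in $B_N^+$.

(i) If $\sigma_j$ is one of the above generators of $P_n$, or $j\le q-2$, or $j\ge q+r+1$, then $c\mid\sigma_jx\iff c\mid x$.

(ii) If $b,b'\in B_N^+$ and $P_nb=P_nb'$, then $c\mid b\iff c\mid b'$.

(iii) If $q\ge2$ and $c_{q,r}\mid\sigma_{q-1}x$, then $c_{q,r}c_{q-1,r}\mid x$.

*Proof.* (i) Block $p$ is $\{q\}$ and block $p+1$ is $\{q+1,\dots,q+r\}$. So a generator of $P_n$ satisfies $q+1\le j\le q+r-1$, or $j\le q-2$, or $j\ge q+r+1$. In all cases $\sigma_jc=c\sigma_{j'}$ for some $j'$, by (1) or by commutation. If $x=cz$, then $\sigma_jx=c\sigma_{j'}z$, which gives $\Leftarrow$. For $\Rightarrow$, consider the lcm of $\sigma_j$ and $c$. It is a permutation braid whose inversion set contains $I(c)$ and $(j,j+1)$, and $(j,j+1)\notin I(c)$ as $j\ne q$. So its length is at least $r+1$. It divides the common multiple $\sigma_jc=c\sigma_{j'}$, which has length $r+1$; so it equals $\sigma_jc$. Now $\sigma_j$ and $c$ both divide $\sigma_jx$, hence $\sigma_jc\mid\sigma_jx$,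 and $c\mid x$.

(ii) Write $b'=h_1^{-1}h_2b$ with $h_1,h_2$ positive words in generators of $P_n$. Then $h_1b'=h_2b$ in $B_N^+$. By (i), applied letter by letter, $c\mid b'\iff c\mid h_1b'\iff c\mid h_2b\iff c\mid b$.

(iii) The lcm of $\sigma_{q-1}$ and $c_{q,r}$ is a permutation braid whose inversion set contains $(q-1,q)$ and all $(q,q+i)$, $1\le i\le r$, hence all $(q-1,q+i)$. So its length is at least $2r+1$. By (2), $\sigma_{q-1}c_{q,r}c_{q-1,r}$ is a common multiple of length $2r+1$, so it is the lcm. It divides $\sigma_{q-1}x$; cancel $\sigma_{q-1}$. $\square$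

## 6. The profile of a leaf and its invariance

Let $w$ be a word, $T\cdot w$ defined, $\ell$ a leaf of $T\cdot w$, and $\ell_0$ its ancestor in $T$. Put $N=|\ell|$. The $N$ digits of $\ell$ are the bottom ends of $N$ strands; at the top the strands are bundled into blocks, one block for each digit of $\ell_0$.

**Definition (profile).** The profile $(n,b)$ of $(T,w,\ell)$ consists of a vector $n$ of positive integers (multiplicities) indexed by the digits of $\ell_0$, with $\sum n_j=N$, and a braid $b\in B_N^+$. It is defined by recursion on the length of $w$.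

* If $w$ is empty: $n=(1,\dots,1)$, $b=1$.
* If $w=\alpha\cdot w'$: let $\ell_1$ be the ancestor of $\ell$ in $T\cdot\alpha$, $(n',b')$ the profile of $(T\cdot\alpha,w',\ell)$, and $p=|\alpha|+1$. According to the type of the step $\ell_0\to\ell_1$ under $\alpha$:
  * (I) $(n,b)=(n',b')$;
  * (C) $n$ is $n'$ with the entries $p,p+1$ exchanged, and $b=c_{q,r}b'$ with $q=q_p(n)=q_p(n')$, $r=n'_p=n_{p+1}$;
  * (S) $n$ is $n'$ with the two entries $n'_p,n'_{p+1}$ replaced by their sum, and $b=b'$.

By induction, $n_j=1$ whenever the $j$-th digit of $\ell_0$ is $1$. Indeed in (C) the digit $1$ at position $p+1$ of $\ell_1$ moves to position $p$ of $\ell_0$ with its multiplicity $1$, and the digit $d$ at position $p$ of $\ell_1$ moves to position $p+1$ with its multiplicity; in (S) the merged digit is a $0$. So in (C) one strand (the moving digit $1$) crosses the $r$ strands of its neighbor.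

**Definition (class).** The class of $(T,w,\ell)$ is $(\ell_0,n,P_nb)$.

Example. Let $T=\bullet(\bullet(\bullet\bullet))$ and $w=1\cdot\varepsilon\cdot1$, the word of Section 4. Then
$$T\cdot1=\bullet((\bullet\bullet)(\bullet\bullet)),\quad T\cdot1\cdot\varepsilon=(\bullet(\bullet\bullet))(\bullet(\bullet\bullet)),\quad T\cdot w=(\bullet(\bullet\bullet))((\bullet\bullet)(\bullet\bullet)).$$
The leaf $10$ of $T$ has the children $100,110$ (type S), then come $010,110$ (type C), and then $010$ (type I) and $101$ (type C). For $\ell=101$, reading backward from $n=(1,1,1)$, $b=1$: the last letter $1$ gives $b=\sigma_2$, the letter $\varepsilon$ gives $b=\sigma_1\sigma_2$, and the first letter $1$ merges: $n=(1,2)$, $b=\sigma_1\sigma_2$. For $\ell=010$: the last letter does nothing, $\varepsilon$ gives $b=\sigma_1$, the first letter merges: $n=(1,2)$, $b=\sigma_1$. For a rightmost leaf $1^N$ all multiplicities are $1$, $P_n$ is trivial, and $b=\pi(w)$.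

**Lemma 4.** The class of $(T,\alpha\cdot w',\ell)$ depends only on $T$, $\alpha$ and the class of $(T\cdot\alpha,w',\ell)$.

*Proof.* The type of the step, $\ell_0$, $n$, and in case (C) also $q,r$, are determined by $\alpha$, $\ell_1$ and $n'$. In case (I) nothing remains. In case (C) we must show $c_{q,r}P_{n'}c_{q,r}^{-1}\subset P_n$; for then $b'$ replaced by $hb'$ with $h\in P_{n'}$ changes $c_{q,r}b'$ to $(c_{q,r}hc_{q,r}^{-1})c_{q,r}b'$. Block $p$ of $n'$ is $\{q,\dots,q+r-1\}$; for a generator $\sigma_j$ in it, $q\le j\le q+r-2$, and (1) gives $c_{q,r}\sigma_j=\sigma_{j+1}c_{q,r}$ with $\sigma_{j+1}$ in block $p+1$ of $n$, which is $\{q+1,\dots,q+r\}$. Block $p+1$ of $n'$ has size $1$. The other generators of $P_{n'}$ are $\sigma_j$ with $j\le q-2$ or $j\ge q+r+1$; they commute with $c_{q,r}$ and lie in $P_n$. In case (S), $P_{n'}\subset P_n$ and $b=b'$. $\square$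

**Lemma 5.** If words $w,w'$ represent the same element of $M$ and $T\cdot w$ is defined, then for each leaf $\ell$ of $T\cdot w$ the triples $(T,w,\ell)$ and $(T,w',\ell)$ have the same class (in particular the same ancestor $\ell_0$).

*Proof.* We may assume that $w'$ arises from $w$ by one application of a relation $u=v$. By Lemma 4 the letters before the relation do not matter. So we compare $u\cdot w_1$ and $v\cdot w_1$ on $T$, for a word $w_1$. Let $\bar\ell$ be the ancestor of $\ell$ in $T\cdot u=T\cdot v$, and $(m,d)$ the profile of $(T\cdot u,w_1,\ell)$. We compute backward, from the last letter of $u$ or $v$ to the first. Parents of leaves with prefix $\alpha$ under letters with prefix $\alpha$ have prefix $\alpha$; leaves without prefix $\alpha$ are unchanged by such letters.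

**(R1)** $u=\alpha\cdot\beta$, $v=\beta\cdot\alpha$. If $\alpha$ is a prefix of $\bar\ell$, it is a prefix of the ancestors of $\bar\ell$ here, and $\beta$ is a prefix of none of them. So on both sides $\beta$ acts by (I), and the effect is that of $\alpha$. The same holds with $\alpha,\beta$ exchanged. If neither is a prefix of $\bar\ell$, all steps are (I).

For (R2)–(R5), based at $\alpha$: if $\alpha$ is not a prefix of $\bar\ell$, all steps are (I). Otherwise the digits of $\alpha$ and their multiplicities never change. Let $Q$ be the first strand after their blocks. We suppress $\alpha$ from the addresses and list only the multiplicities after it.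

**(R2)** $u=0\beta\cdot\varepsilon$, $v=\varepsilon\cdot00\beta\cdot10\beta$. Let first $\bar\ell=e0\zeta$. For $u$: the letter $\varepsilon$ merges the first two digits (parent $0\zeta$); then $0\beta$ performs the step of $\beta$ on the digits of $\zeta$ if $\beta$ is a prefix of $\zeta$, and (I) otherwise. For $v$: of the two letters $00\beta,10\beta$ only $e0\beta$ can act, and it performs the same step of $\beta$ on the digits of $\zeta$; then $\varepsilon$ merges the first two digits. Merging changes neither $b$ nor the total multiplicity before any digit of $\zeta$. So the step of $\beta$ uses the same strand indices on both sides, and $n$ and $b$ agree. Let now $\bar\ell=d_11\zeta$ with a digit $d_1$. The letters $00\beta$ and $10\beta$ act by (I) on $d_11\zeta$, and $0\beta$ acts by (I) on its parent $1d_1\zeta$ under $\varepsilon$. Both sides reduce to the crossing of the letter $\varepsilon$.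

**(R3)** $u=10\beta\cdot\varepsilon$, $v=\varepsilon\cdot01\beta$. If $\bar\ell=e0\zeta$ (parent $0\zeta$ under $\varepsilon$) or $\bar\ell=11\zeta$ (parent $11\zeta$), then $10\beta$ and $01\beta$ act by (I), and both sides reduce to the effect of $\varepsilon$. If $\bar\ell=01\zeta$, both sides contain the crossing with parent $10\zeta$, contributing $c_{Q,r}$ with $r$ the multiplicity of the first digit, and the step of $\beta$ on the digits of $\zeta$ if $\beta$ is a prefix of $\zeta$. The latter contributes nothing to the braid or some $c_{Q',r'}$ with $Q'\ge Q+r+1$, the same on both sides, since the first two digits have total multiplicity $r+1$ before and after the crossing. On one side we get $c_{Q',r'}c_{Q,r}d$, on the other $c_{Q,r}c_{Q',r'}d$. As $c_{Q,r}$ involves only $\sigma_Q,\dots,\sigma_{Q+r-1}$, the two factors commute, so $b$ agrees. The changes of $n$ concern the first two entries on the one hand and later entries on the other, so $n$ agrees.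

**(R4)** $u=11\beta\cdot\varepsilon$, $v=\varepsilon\cdot11\beta$. If $\bar\ell=e0\zeta$ or $\bar\ell=01\zeta$, the parents under $\varepsilon$ are $0\zeta$ and $10\zeta$, and $11\beta$ acts by (I) on both sides. If $\bar\ell=11\zeta$, the parent under $\varepsilon$ is $11\zeta$, and the argument of the last case of (R3) applies with $r=1$.

**(R5)** $u=1\cdot\varepsilon\cdot1\cdot0$, $v=\varepsilon\cdot1\cdot\varepsilon$. The subtree of $T\cdot u$ is $((xy)(xz))((xy)(xt))$, so $\bar\ell$ has at least three digits, and there are eight types. We give the multiplicities of the first three digits in parentheses (a digit $1$ has multiplicity $1$), and write the ancestors from the last letter to the first; $\leftarrow$ points from parent to child.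

1. $111\zeta$, $(1,1,1)$. All steps keep $111\zeta$. For $u$ the last letter $0$ acts by (I), and $b=\sigma_{Q+1}\sigma_Q\sigma_{Q+1}d$. For $v$, $b=\sigma_Q\sigma_{Q+1}\sigma_Qd$. Equal; $n=(1,1,1)$.
2. $011\zeta$, $(r,1,1)$. $u$: $011\zeta\leftarrow011\zeta\leftarrow011\zeta\leftarrow101\zeta\leftarrow110\zeta$ with types C, I, C, C, giving $b=c_{Q+1,r}c_{Q,r}\sigma_{Q+r}d$. $v$: $011\zeta\leftarrow101\zeta\leftarrow110\zeta\leftarrow110\zeta$ with types C, C, C, giving $b=\sigma_Qc_{Q+1,r}c_{Q,r}d$. Equal by (2) with $q=Q+1$; both $n=(1,1,r)$.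
3. $001\zeta$, $(r_1,r_2,1)$. $u$: $001\zeta\leftarrow010\zeta\leftarrow010\zeta\leftarrow100\zeta\leftarrow10\zeta$ with types C, I, C, S, giving $b=c_{Q,r_1}c_{Q+r_1,r_2}d$. $v$: $001\zeta\leftarrow01\zeta\leftarrow01\zeta\leftarrow10\zeta$ with types S, I, C, giving $b=c_{Q,r_1+r_2}d$. Equal by (1); both $n=(1,r_1+r_2)$.
4. $101\zeta$, $(1,r,1)$. $u$: $101\zeta\leftarrow101\zeta\leftarrow110\zeta\leftarrow110\zeta\leftarrow10\zeta$ with types I, C, C, S, giving $b=\sigma_Qc_{Q+1,r}d$. $v$: $101\zeta\leftarrow01\zeta\leftarrow01\zeta\leftarrow10\zeta$ with types S, I, C, giving $b=c_{Q,1+r}d$. Equal by (1); both $n=(1,1+r)$.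
5. $000\zeta$, $(r_1,r_2,r_3)$. $u$: $000\zeta\leftarrow00\zeta\leftarrow00\zeta\leftarrow0\zeta\leftarrow0\zeta$ with types S, I, S, I. $v$: $000\zeta\leftarrow00\zeta\leftarrow00\zeta\leftarrow0\zeta$ with types S, I, S. Both $n=(r_1+r_2+r_3)$, $b=d$.
6. $010\zeta$, $(r_1,1,r_2)$. $u$: $010\zeta\leftarrow00\zeta\leftarrow00\zeta\leftarrow0\zeta\leftarrow0\zeta$ with types S, I, S, I, so $b=d$. $v$: $010\zeta\leftarrow100\zeta\leftarrow10\zeta\leftarrow0\zeta$ with types C, S, S, so $b=c_{Q,r_1}d$. Both have $n=(1+r_1+r_2)$, and $c_{Q,r_1}\in P_n$. Same class.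
7. $100\zeta$, $(1,r_1,r_2)$. $u$: $100\zeta\leftarrow100\zeta\leftarrow10\zeta\leftarrow0\zeta\leftarrow0\zeta$ with types I, S, S, I. $v$: $100\zeta\leftarrow00\zeta\leftarrow00\zeta\leftarrow0\zeta$ with types S, I, S. Both have $b=d$, $n=(1+r_1+r_2)$.
8. $110\zeta$, $(1,1,r)$. $u$: $110\zeta\leftarrow110\zeta\leftarrow10\zeta\leftarrow0\zeta\leftarrow0\zeta$ with types I, S, S, I, so $b=d$. $v$: $110\zeta\leftarrow110\zeta\leftarrow10\zeta\leftarrow0\zeta$ with types C, S, S, so $b=\sigma_Qd$. Both have $n=(2+r)$, and $\sigma_Q\in P_n$. Same class. $\square$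

Items 6 and 8 show why the class uses the coset $P_nb$: the braid $b$ itself is not invariant. For $T=\bullet(\bullet(\bullet\bullet))$ and $\ell=010$, the word $1\cdot\varepsilon\cdot1\cdot0$ gives $b=1$ and $\varepsilon\cdot1\cdot\varepsilon$ gives $b=\sigma_1$, both with $n=(3)$ and $P_n=B_3$.

By Lemma 5 the class of $(T,X,\ell)$ is defined for $X\in M$.

## 7. Erasing the last letter

This section supplies the second of the three demands: the class for $w$ can be recovered from the class for $w\cdot\alpha$.

**Definition (strand deletion).** For $b\in B_{N+1}$ let $\partial_k(b)\in B_N$ be the braid obtained by deleting the strand that ends at position $k$. Then $\partial_k(ab)=\partial_{k'}(a)\partial_k(b)$, where $k'$ is the initial position in $b$ of the strand ending at $k$. Example: in $c_{1,2}=\sigma_1\sigma_2$ the strand ending at $1$ starts at $2$; deleting it leaves one crossing, so $\partial_1(c_{1,2})=\sigma_1=c_{1,1}$.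

**Lemma 6.** Let $\ell$ be a leaf of $T\cdot w\cdot\alpha$ with parent $\ell_w$ in $T\cdot w$. The class of $(T,w,\ell_w)$ is determined by $\alpha$, $\ell$ and the class of $(T,w\cdot\alpha,\ell)$.

*Proof.* Let $(n^+,b^+)$ and $(n,b)$ be the profiles of $(T,w\cdot\alpha,\ell)$ and $(T,w,\ell_w)$, and $p=|\alpha|+1$. The type of the step $\ell_w\to\ell$ is determined by $\alpha$ and $\ell$, and both profiles have the same $\ell_0$.

**Step 1.** The purpose of this step is to express $(n,b)$ by $(n^+,b^+)$. According to the type of $\ell_w\to\ell$ we claim: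

* (I) $(n^+,b^+)=(n,b)$;
* (C) $n^+=n$, $b^+=b\sigma_p$;
* (S) the strand of $b^+$ ending at $p$ starts in a block of $n^+$ of size at least $2$; $n$ is $n^+$ with this block decreased by $1$; and $b=\partial_p(b^+)$.

We use induction on the length of $w$. For $w$ empty, $n=(1,\dots,1)$ and $b=1$. In case (I) the claim is clear. In case (C) all multiplicities are $1$ and $b^+=c_{p,1}=\sigma_p$. In case (S) $b^+=1$ and $n^+$ has a $2$ at place $p$ and $1$ elsewhere; the strand ending at $p$ starts at $p$, in the block $\{p,p+1\}$. The claims hold.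

Let $w=\beta\cdot w_1$. The step $\ell_0\to\ell_1$ under $\beta$ is the same for both profiles. Let $(n_1^+,b_1^+)$, $(n_1,b_1)$ be the profiles for $w_1\cdot\alpha$ and $w_1$ on $T\cdot\beta$; the claims hold for them. In cases (I) and (C) we have $n_1^+=n_1$, so the recursion makes the same change of multiplicities and multiplies $b_1^+$ and $b_1$ on the left by the same braid (or by none). Hence the claims pass to $w$.

In case (S) let $j$ be the index of the block of $n_1^+$ in which the strand of $b_1^+$ ending at $p$ (the deleted strand) starts; block $j$ has size at least $2$. If the step under $\beta$ is (I), nothing changes. If it is (S), then $b^+=b_1^+$, $b=b_1$, and two blocks are merged in both vectors. The deleted strand starts in the block, merged or not, that contains the old block $j$; its size is still at least $2$, and it is larger by $1$ in $n^+$ than in $n$. So the claim passes.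

Suppose that the step under $\beta$ is a crossing at digits $s,s+1$, where $s=|\beta|+1$. Then $b^+=c_{q^+,r^+}b_1^+$ and $b=c_{q,r}b_1$, where $q^+=q_s(n_1^+)$, $r^+=(n_1^+)_s$, $q=q_s(n_1)$, $r=(n_1)_s$. We have $j\ne s+1$, since digit $s+1$ of $\ell_1$ is a $1$, of multiplicity $1$ in $n_1^+$.

* If $j<s$: $(q^+,r^+)=(q+1,r)$, and the deleted strand lies to the left of the crossing strands.
* If $j=s$: $(q^+,r^+)=(q,r+1)$, and the deleted strand is one of the $r+1$ strands crossed; it starts in block $s+1$ of $n^+$, of size $r+1\ge2$.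
* If $j>s+1$: $(q^+,r^+)=(q,r)$, and the deleted strand lies to the right of the crossing strands.

In each case deleting the strand turns $c_{q^+,r^+}$ into $c_{q,r}$. So $\partial_p(b^+)=c_{q,r}\,\partial_p(b_1^+)=c_{q,r}b_1=b$. The deleted strand of $b^+$ starts in block $j$ of $n^+$ if $j\neq s$, and in block $s+1$ if $j=s$. This is the place to which the exchange of the entries $s,s+1$ carries entry $j$, so $n$ is $n^+$ with this block decreased by $1$.

**Step 2.** The purpose of this step is to pass from profiles to classes. Let $b^+$ be replaced by $hb^+$ with $h\in P_{n^+}$. In case (I), $b$ is replaced by $hb$. In case (C), $hb^+\sigma_p^{-1}=hb$ and $P_{n^+}=P_n$. In case (S), $h$ maps each block to itself, so the strand of $hb^+$ ending at $p$ starts in the same block as that of $b^+$; thus $n$ does not change. Moreover $\partial_p(hb^+)=\partial_k(h)\,\partial_p(b^+)$, where $k$ is the initial position in $b^+$ of the strand ending at $p$; it lies in that block. Write $h$ as a product of generators of $P_{n^+}$ and their inverses. The deleted strand stays in its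 block, so each factor becomes trivial or a generator of $P_n$ or an inverse of one. Hence $\partial_k(h)\in P_n$. In all cases $P_nb$ is unchanged. $\square$

**Lemma 7.** If $X\cdot\alpha=Y\cdot\alpha$ in $M$ and $T\cdot X\cdot\alpha$ is defined, then $T\cdot X=T\cdot Y$, and for every leaf $\ell'$ of this tree $(T,X,\ell')$ and $(T,Y,\ell')$ have the same class.

*Proof.* $T\cdot X=T\cdot Y$ by injectivity of $\alpha$ on trees. Choose a child $\ell$ of $\ell'$ in $T\cdot X\cdot\alpha$. By Lemma 5, $(T,X\cdot\alpha,\ell)$ and $(T,Y\cdot\alpha,\ell)$ have the same class. Apply Lemma 6. $\square$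

## 8. Left divisibility by a letter, read on the descendants of one leaf

**Definition (good descendants).** Let $T\cdot\alpha$ and $T\cdot w$ be defined ($w\in M$), $y=\alpha10\eta$ a leaf of $T$, $\ell$ a descendant of $y$ in $T\cdot w$, and $(n,b)$ a profile of $(T,w,\ell)$ for some word representing $w$. Let $p=|\alpha|+1$, $q=q_p(n)$, $r=n_{p+1}$. The digit $p$ of $y$ is $1$, so $n_p=1$. Call $\ell$ $\alpha$-good for $(T,w,y)$ if $c_{q,r}\mid b$ in $B_N^+$.

By Lemma 5 and Lemma 3(ii) this does not depend on the word chosen for $w$. Example: let $T=\bullet(\bullet(\bullet\bullet))$, $\alpha=\varepsilon$, $y=10$. For $w=1\cdot\varepsilon\cdot1$ the descendants of $y$ are $101$ and $010$, both with $n=(1,2)$, so $q=1$, $r=2$, $c_{q,r}=\sigma_1\sigma_2$. By Section 6, $101$ has $b=\sigma_1\sigma_2$ and is good, while $010$ has $b=\sigma_1$ and is not good. For $w=1\cdot\varepsilon\cdot1\cdot0$ the leaf $010$ moves on to $001$, a crossing of digits $2,3$, which gives $b=\sigma_1\sigma_2$; now both descendants $101$ and $001$ are good. This fits with $1\cdot\varepsilon\cdot1\notin\varepsilon M$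 and $1\cdot\varepsilon\cdot1\cdot0\in\varepsilon M$.

**Proposition 8.** Let $T\cdot\alpha$, $T\cdot w$ be defined and let $y$ be any leaf of $T$ with prefix $\alpha10$. Then $w\in\alpha M$ if and only if all descendants of $y$ in $T\cdot w$ are $\alpha$-good for $(T,w,y)$.

*Proof.* If $w=\alpha\cdot w'$, the first step is the crossing $\alpha10\eta\to\alpha01\eta$, so $b=c_{q,r}b'$ with exactly the above $q,r$. All descendants are good.

Conversely, assume that all descendants of $y$ are good. We use induction on $\lambda(w)$, for all $T,\alpha,y$ simultaneously. If $w=1_M$, then $\ell=y$, $b=1$, $r=1$, and $\sigma_q\nmid1$, a contradiction. So $w=\beta\cdot w'$ with a letter $\beta$ and $\lambda(w')<\lambda(w)$, and $T'=T\cdot\beta$ is defined. If $\beta=\alpha$ we are done; let $\beta\ne\alpha$.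

Below, $(n',b')$, $(n'',b'')$, $(n''',b''')$ denote profiles for $w',w'',w'''$ (for chosen words) relative to the indicated leaves. Once we know $w=\beta\cdot\beta_1\cdots\beta_i\cdot w^{(i+1)}$, we compute $(n,b)$ by the recursion with a word of this form; this is allowed, since goodness does not depend on the word. A descendant of a descendant of $y$ is a descendant of $y$, so the hypothesis is available for it.

If $\beta\ne\alpha$ is a prefix of $y=\alpha10\eta$, then $\beta=\alpha10\gamma$, or $\beta=\alpha1$, or $\beta$ is a proper prefix of $\alpha$. So the four cases below cover everything.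

**Case 1: $\beta$ is not a prefix of $y$.** The aim is to move $\alpha$ over a letter that does not touch $y$. Since $\beta$ is not a prefix of $\alpha$, we have $\beta\perp\alpha$ or $\beta$ is one of $\alpha0\gamma,\alpha10\gamma,\alpha11\gamma$ (the letter $\alpha1$ is a prefix of $y$). In all cases $\beta\cdot\alpha=\alpha\cdot U$ for some $U\in M$, by (R1)–(R4). $T'\cdot\alpha$ is defined, since $\beta$ acts outside the subtree at $\alpha$ or inside one of the parts of $x(yz)$. The leaf $y$ has the unique child $y$, with step (I), so profiles do not change and the descendants of $y$ in $T'\cdot w'$ are $\alpha$-good for $(T',w',y)$. By induction $w'=\alpha\cdot w''$, and $w=\beta\cdot\alpha\cdot w''=\alpha\cdot U\cdot w''$.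

**Case 2: $\beta=\alpha10\gamma$ is a prefix of $y$.** The aim is to see that a change far to the right in $y$ does not affect the test. $T'\cdot\alpha$ is defined, since $\beta$ acts inside the subtree at $\alpha10$. Let $y_1$ be a child of $y$ in $T'$; it has prefix $\alpha10$. The step changes only digits at positions $\ge p+2$. So $q,r$ are the same for $n$ and $n'$, and $b=b'$ or $b=c_{q_1,r_1}b'$ with $q_1\ge q_{p+2}(n)=q+r+1$. By Lemma 3(i), applied to the letters of $c_{q_1,r_1}$, $c_{q,r}\mid b'$. So all descendants of $y_1$ are $\alpha$-good for $(T',w',y_1)$. By induction $w'=\alpha\cdot w''$, and $w=\alpha10\gamma\cdot\alpha\cdot w''=\alpha\cdot\alpha01\gamma\cdot w''$ by (R3).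

**Case 3: $\beta=\alpha1$.** The aim is to extract successively $\alpha$, $\alpha1$, $\alpha0$ from $w'$, so that (R5) applies. The subtree of $T$ at $\alpha$ is $D(Y(Z_1Z_2))$, and that of $T'$ is $D((YZ_1)(YZ_2))$. The children of $y=(\alpha1)0\eta$ are $y_1=\alpha100\eta$ and $y_2=\alpha110\eta$ (splitting at digit $p+1$).

*(a) Extraction of $\alpha$.* $T'\cdot\alpha$ is defined, and $y_1$ has prefix $\alpha10$. For descendants of $y_1$: $n_{p+1}=n'_{p+1}+n'_{p+2}$, $b=b'$, $q_p(n')=q$. Thus $c_{q,\,n'_{p+1}+n'_{p+2}}\mid b'$, so by (1) $c_{q,n'_{p+1}}\mid b'$. They are $\alpha$-good for $(T',w',y_1)$. By induction $w'=\alpha\cdot w''$. Put $T''=T'\cdot\alpha$; its subtree at $\alpha$ is $(D(YZ_1))(D(YZ_2))$.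

*(b) Extraction of $\alpha1$.* The leaf $y_2$ of $T'$ has the unique child $y_2'=\alpha110\eta=(\alpha1)10\eta$ in $T''$ (a crossing of two digits $1$), and $T''\cdot\alpha1$ is defined. For a descendant of $y_2'$ let $r''=n''_{p+2}$. Then $b=b'=\sigma_qb''$ and $n_{p+1}=n'_{p+1}+n'_{p+2}=1+r''$. So $c_{q,1+r''}=\sigma_qc_{q+1,r''}\mid\sigma_qb''$, hence $c_{q+1,r''}\mid b''$. Since $q_{p+1}(n'')=q+1$, this is $\alpha1$-goodness for $(T'',w'',y_2')$. By induction $w''=\alpha1\cdot w'''$. Put $T'''=T''\cdot\alpha1$.

*(c) Extraction of $\alpha0$.* The leaf $y_1$ of $T'$ has the unique child $y_1'=\alpha010\eta=(\alpha0)10\eta$ in $T''$ (a crossing), which is unchanged in $T'''$. $T'''\cdot\alpha0$ is defined, since the subtree at $\alpha0$ is $D(YZ_1)$. For a descendant of $y_1'$ let $r_1=n'''_p$, $r_2=n'''_{p+2}$; the digit $p+1$ of $y_1'$ is $1$, so $n'''_{p+1}=1$. The letter $\alpha1$ acts by (I), then $\alpha$ contributes $c_{q,r_1}$ and gives $n'$ the entries $1,r_1,r_2$ at $p,p+1,p+2$, and $\beta$ merges the last two. So $b=c_{q,r_1}b'''$ and $n_{p+1}=r_1+r_2$. Goodness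 says $c_{q,r_1}c_{q+r_1,r_2}\mid c_{q,r_1}b'''$, hence $c_{q+r_1,r_2}\mid b'''$. Since $q_{p+1}(n''')=q+r_1$, this is $\alpha0$-goodness for $(T''',w''',y_1')$. By induction $w'''=\alpha0\cdot v$. Hence
$$w=\alpha1\cdot\alpha\cdot\alpha1\cdot\alpha0\cdot v=\alpha\cdot\alpha1\cdot\alpha\cdot v.$$

**Case 4: $\beta$ is a proper prefix of $\alpha$.** The aim is to extract from $w'$ what $\alpha$ becomes after $\beta$. Put $s=|\beta|+1$.

*(a) $\alpha=\beta0\gamma$.* The children of $y=\beta0\gamma10\eta$ are $y_1=\beta00\gamma10\eta$ and $y_2=\beta10\gamma10\eta$. $T'\cdot\beta00\gamma$ and $T'\cdot\beta00\gamma\cdot\beta10\gamma$ are defined, since $\gamma$ can be applied to each copy of the subtree of $T$ at $\beta0$. Here $b=b'$, only the blocks $s,s+1$ of $n'$ are merged, and $p=s+1+|\gamma|\ge s+1$. So the pair $(q,r)$ computed for $\alpha$ in $n$ equals that computed for $\beta00\gamma$ (for $y_1$) or $\beta10\gamma$ (for $y_2$) in $n'$: all positions are shifted by one, and no strand index changes. By induction with $y_1$, $w'=\beta00\gamma\cdot w''$. The leaf $y_2$ is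 unchanged by $\beta00\gamma$, with step (I), so its descendants are $\beta10\gamma$-good for $(T'\cdot\beta00\gamma,w'',y_2)$. By induction $w''=\beta10\gamma\cdot w'''$. Thus by (R2)
$$w=\beta\cdot\beta00\gamma\cdot\beta10\gamma\cdot w'''=\alpha\cdot\beta\cdot w'''.$$

*(b) $\alpha=\beta10\gamma$.* The unique child of $y=\beta10\gamma10\eta$ is $y_1=\beta01\gamma10\eta$; $T'\cdot\beta01\gamma$ is defined; and $b=c_{q_0,r_0}b'$ with $q_0=q_s(n)$, $r_0=n_{s+1}$. As $p\ge s+2$ and $n_s=1$, we have $q\ge q_0+r_0+1$, so $c_{q_0,r_0}$ involves only $\sigma_j$ with $j\le q-2$. The pair $(q,r)$ is the same in $n$ for $\alpha$ and in $n'$ for $\beta01\gamma$. By Lemma 3(i), $c_{q,r}\mid b'$. By induction $w'=\beta01\gamma\cdot w''$, and $w=\beta\cdot\beta01\gamma\cdot w''=\alpha\cdot\beta\cdot w''$ by (R3).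

*(c) $\alpha=\beta11\gamma$.* The unique child of $y$ is $y_1=y$, by a crossing of two digits $1$; $T'\cdot\alpha$ is defined, since the subtree at $\beta11$ is unchanged; $n'=n$; and $b=\sigma_{q_0}b'$ with $q_0=q_s(n)\le q-2$. By Lemma 3(i), $c_{q,r}\mid b'$. By induction $w'=\alpha\cdot w''$, and $w=\beta\cdot\alpha\cdot w''=\alpha\cdot\beta\cdot w''$ by (R4).

*(d) $\alpha=\beta1$.* The subtree of $T$ at $\beta$ is $x(D(YZ))$, that of $T'$ is $(xD)(x(YZ))$. Here $p=s+1$. The leaf $y=\beta110\eta$ has the unique child $y_1=\beta110\eta$ (a crossing of two digits $1$), $n'=n$, and $b=\sigma_{q-1}b'$, since $n_{p-1}=1$ gives $q_{p-1}(n)=q-1$. By Lemma 3(iii), $c_{q,r}c_{q-1,r}\mid b'$; in particular $c_{q,r}\mid b'$. $T'\cdot\beta1$ is defined, and we have just checked $\beta1$-goodness for $(T',w',y_1)$, where $y_1=(\beta1)10\eta$. By induction $w'=\beta1\cdot w''$. Let $T''=T'\cdot\beta1$; its subtree at $\beta$ is $(xD)((xY)(xZ))$, so $T''\cdot\beta$ is defined. The unique child of $y_1$ in $T''$ is $y_2=(\beta1)01\eta=\beta101\eta$, which has prefix $\beta10$. For a descendant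 of $y_2$ compute with a word for $w$ of the form $\beta\cdot\beta1\cdot(\text{word for }w'')$: then $b=\sigma_{q-1}c_{q,r}b''$ with $r=n_{p+1}=n''_p$. Goodness and Lemma 3(iii) give $c_{q,r}c_{q-1,r}\mid c_{q,r}b''$, hence $c_{q-1,r}\mid b''$. Since $q_{p-1}(n'')=q-1$, this is $\beta$-goodness for $(T'',w'',y_2)$. By induction $w''=\beta\cdot w'''$. So by (R5)
$$w=\beta\cdot\beta1\cdot\beta\cdot w'''=\beta1\cdot\beta\cdot\beta1\cdot\beta0\cdot w'''\in\alpha M.\qquad\square$$

## 9. Right cancellation

**Proposition 9.** $M$ is right-cancellative.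

*Proof.* It suffices to show that $X\cdot\alpha=Y\cdot\alpha$, with $\alpha$ a letter, implies $X=Y$. We use induction on $\lambda(X)$, and left cancellativity of $M$ (Proposition 10 below). Choose $T$ with $T\cdot X\cdot\alpha$ defined. By Lemma 7, $T\cdot X=T\cdot Y$, and corresponding classes agree.

If $X=1_M$, then $T\cdot Y=T$, so $Y=1_M$, since letters strictly increase the number of leaves.

Otherwise write $X=\gamma\cdot X_1$ with a letter $\gamma$, so that $\lambda(X_1)<\lambda(X)$. Then $T\cdot\gamma$ is defined; choose a leaf $y$ of $T$ with prefix $\gamma10$. By Proposition 8 all descendants of $y$ in $T\cdot X$ are $\gamma$-good for $(T,X,y)$. Ancestors and classes for $X$ and $Y$ agree. So the descendants of $y$ in $T\cdot Y$ with respect to $Y$ are the same leaves, and by Lemma 3(ii) they are $\gamma$-good for $(T,Y,y)$. By Proposition 8, $Y=\gamma\cdot Y_1$. Now $\gamma\cdot X_1\cdot\alpha=\gamma\cdot Y_1\cdot\alpha$, so $X_1\cdot\alpha=Y_1\cdot\alpha$ by left cancellation. By induction $X_1=Y_1$, and $X=Y$. $\square$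

## 10. Left cancellation by grids and cubes

We write $\equiv$ for equality in $M$ of elements represented by words. For distinct letters $\alpha,\beta$ the presentation contains exactly one relation of the form $\alpha\cdots=\beta\cdots$, written $\alpha\cdot(\alpha\backslash\beta)=\beta\cdot(\beta\backslash\alpha)$. If $\alpha\perp\beta$ then $\alpha\backslash\beta=\beta$. Otherwise
$$\alpha\backslash\alpha0\gamma=\alpha00\gamma\cdot\alpha10\gamma,\quad\alpha\backslash\alpha10\gamma=\alpha01\gamma,\quad\alpha\backslash\alpha11\gamma=\alpha11\gamma,\quad\alpha\backslash\alpha1=\alpha1\cdot\alpha,$$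
$\alpha1\backslash\alpha=\alpha\cdot\alpha1\cdot\alpha0$, and $\beta\backslash\alpha=\alpha$ for $\beta$ strictly below $\alpha$ (that is, $\alpha$ is a proper prefix of $\beta$), $\beta\ne\alpha1$. If one of $\alpha,\beta$ is a prefix of the other, all letters of $\alpha\backslash\beta$ have the shorter one as prefix. Put $\alpha\backslash\alpha=\emptyset$. No relation has the same first letter on both sides.

**Definition (grids).** Let $(u,v)\curvearrowright(v',u')$ be the smallest relation on words such that $(\emptyset,v)\curvearrowright(v,\emptyset)$, $(u,\emptyset)\curvearrowright(\emptyset,u)$, $(s,t)\curvearrowright(s\backslash t,t\backslash s)$ for letters $s,t$, and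

* if $(u_1,v)\curvearrowright(v',u_1')$ and $(u_2,v')\curvearrowright(v'',u_2')$, then $(u_1u_2,v)\curvearrowright(v'',u_1'u_2')$;
* if $(u,v_1)\curvearrowright(v_1',u')$ and $(u',v_2)\curvearrowright(v_2',u'')$, then $(u,v_1v_2)\curvearrowright(v_1'v_2',u'')$.

Example: $(\varepsilon,0)\curvearrowright(00\cdot10,\varepsilon)$ and $(\varepsilon,10)\curvearrowright(01,\varepsilon)$ give $(\varepsilon,0\cdot10)\curvearrowright(00\cdot10\cdot01,\varepsilon)$; indeed $\varepsilon\cdot00\cdot10\cdot01\equiv0\cdot\varepsilon\cdot01\equiv0\cdot10\cdot\varepsilon$.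

By induction on the derivation, $(u,v)\curvearrowright(v',u')$ implies $uv'\equiv vu'$, and also $(v,u)\curvearrowright(u',v')$. We write $u\backslash v$ and $v\backslash u$ for the words $v',u'$ so obtained by the grids exhibited below; no uniqueness is used. For pairwise distinct letters $r,s,t$ we shall exhibit grids for $(r\backslash s,r\backslash t)$, $(s\backslash r,s\backslash t)$, $(t\backslash r,t\backslash s)$ such that, writing $[r;s,t]=(r\backslash s)\backslash(r\backslash t)$ and so on,
$$[r;s,t]\equiv[s;r,t],\qquad[r;t,s]\equiv[t;r,s],\qquad[s;t,r]\equiv[t;s,r].\tag{3}$$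

**Proposition 10.** If $s,t$ are letters and $s\cdot x=t\cdot y$ in $M$, there is $z\in M$ with $x=(s\backslash t)\cdot z$, $y=(t\backslash s)\cdot z$. In particular ($s=t$) $M$ is left-cancellative.

*Proof, given (3).* Let $\mathrm P(k)$ be the statement for $\lambda(s\cdot x)\le k$. $\mathrm P(0)$ is empty. Assume $\mathrm P(k-1)$.

**Step 1.** This step extends $\mathrm P(k-1)$ from letters to words. Claim: if $uU=vV$ has $\lambda<k$ and $(u,v)\curvearrowright(v',u')$, there is $Z\in M$ with $U=v'Z$, $V=u'Z$. We use induction on the derivation. If $u=\emptyset$, take $Z=V$; if $v=\emptyset$, take $Z=U$. The case of two letters is $\mathrm P(k-1)$. If $u=u_1u_2$ as in the first rule, then $u_1(u_2U)=vV$ gives $u_2U=v'Z_1$ and $V=u_1'Z_1$; as $\lambda(u_2U)\le\lambda(uU)<k$, the second grid gives $U=v''Z$ and $Z_1=u_2'Z$, so $V=u_1'u_2'Z$. If $v=v_1v_2$ as in the second rule, then $uU=v_1(v_2V)$ gives $U=v_1'Z_1$ and $v_2V=u'Z_1$; as $\lambda(v_2V)<k$, we get $Z_1=v_2'Z$ and $V=u''Z$, so $U=v_1'v_2'Z$.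

**Step 2.** This step proves $\mathrm P(k)$. Let $s\cdot x=t\cdot y$ with $\lambda=k$. Take a chain of $m$ applications of relations from a word $s\,\underline x$ to a word $t\,\underline y$; we use induction on $m$.

If $m=0$, then $s=t$ and $x=y$. If $m=1$ and the relation does not involve the first letter, then $s=t$ and $x=y$. If $m=1$ and the relation is applied at the beginning, then $s\ne t$, the relation is the one for $s,t$, and the claim holds.

If $m\ge2$, let $r\,\underline z_0$ be the second word of the chain, representing $r\cdot z_0$. By induction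
$$x=(s\backslash r)u,\quad z_0=(r\backslash s)u,\qquad z_0=(r\backslash t)v,\quad y=(t\backslash r)v$$
for some $u,v\in M$. If $r=s$, then $x=u=z_0$ and $z=v$ works. If $r=t$, then $y=v=z_0$ and $z=u$ works. If $s=t\ne r$, then $(r\backslash s)u=(r\backslash s)v$ with $\lambda(z_0)<k$; cancelling letter by letter by $\mathrm P(k-1)$ we get $u=v$ and $x=y$. If $r,s,t$ are distinct, Step 1 applied to $(r\backslash s)u=(r\backslash t)v$, an element with $\lambda<k$, gives $u=[r;s,t]Z$, $v=[r;t,s]Z$. By (3) and the grids at $s$ and $t$,
$$x=(s\backslash r)[s;r,t]Z=(s\backslash t)[s;t,r]Z,\qquad y=(t\backslash r)[t;r,s]Z=(t\backslash s)[t;s,r]Z,$$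
and $[s;t,r]\equiv[t;s,r]$. So $z=[s;t,r]Z$ works. $\square$

It remains to verify (3). We use three facts.

* (F1) If all letters of $u$ are $\perp$ to all letters of $v$, then $(u,v)\curvearrowright(v,u)$.
* (F2) If $\beta_1\perp\beta_2$, the letters of $u_k,v_k$ have prefix $\beta_k$, and $(u_k,v_k)\curvearrowright(v_k',u_k')$ for $k=1,2$, then $(u_1u_2,v_1v_2)\curvearrowright(v_1'v_2',u_1'u_2')$.
* (F3) For $\beta\ne\varepsilon,1$ put $H(\beta)=\varepsilon\backslash\beta$, that is, $H(0\gamma)=00\gamma\cdot10\gamma$, $H(10\gamma)=01\gamma$, $H(11\gamma)=11\gamma$, and extend $H$ multiplicatively to words in letters $\ne\varepsilon,1$. Then $(\varepsilon,v)\curvearrowright(H(v),\varepsilon)$ for such words.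

(F1) follows from $(s,t)\curvearrowright(t,s)$ for $s\perp t$ by the two rules. For (F2): by induction on the derivation the letters of $u_k',v_k'$ have prefix $\beta_k$. So by (F1) $(u_1',v_2)\curvearrowright(v_2,u_1')$, whence $(u_1,v_1v_2)\curvearrowright(v_1'v_2,u_1')$; and $(u_2,v_1')\curvearrowright(v_1',u_2)$, whence $(u_2,v_1'v_2)\curvearrowright(v_1'v_2',u_2')$; combine by the first rule. (F3) follows from $(\varepsilon,\beta)\curvearrowright(H(\beta),\varepsilon)$ by the second rule.

**A letter $r$ orthogonal to both $s$ and $t$.** This case removes triples with an isolated letter. The letters of $s\backslash t$ and $t\backslash s$ are $\perp r$. At $r$ the pair is $(s,t)\curvearrowright(s\backslash t,t\backslash s)$; at $s$ it is $(r,s\backslash t)\curvearrowright(s\backslash t,r)$; at $t$ it is $(r,t\backslash s)\curvearrowright(t\backslash s,r)$. Hence $[r;s,t]=s\backslash t=[s;r,t]$, $[r;t,s]=t\backslash s=[t;r,s]$, $[s;t,r]=r=[t;s,r]$.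

Otherwise each of the three letters is comparable, for the prefix order, to another one, so at least two pairs are comparable, and some letter is comparable to both others. If it is a prefix of both, fine. If one of the others is a prefix of it and it is a prefix of the third, then the first is a prefix of both others. If both others are prefixes of it, they are comparable, and the shortest letter is a prefix of both others. In all cases some letter is a prefix of both others. All the formulas above are invariant under $\gamma\mapsto\alpha\gamma$, so we may assume that this letter is $\varepsilon$. Let the triple be $\{\varepsilon,\beta,\gamma\}$. The conditions (3) are symmetric in the three letters.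

**Case A: $\beta,\gamma\ne1$.** This case reduces (3) to a property of $H$. The letters of $\beta\backslash\gamma$ and $\gamma\backslash\beta$ are $\ne\varepsilon,1$: they are $\beta$ and $\gamma$ themselves or have the shorter of $\beta,\gamma$ as prefix. By (F3) and $\beta\backslash\varepsilon=\gamma\backslash\varepsilon=\varepsilon$ we have $[\beta;\varepsilon,\gamma]=H(\beta\backslash\gamma)$, $[\beta;\gamma,\varepsilon]=\varepsilon$, $[\gamma;\varepsilon,\beta]=H(\gamma\backslash\beta)$, $[\gamma;\beta,\varepsilon]=\varepsilon$. At $\varepsilon$ the pair is $(H(\beta),H(\gamma))$. It remains to see that $H(\beta)\backslash H(\gamma)\equiv H(\beta\backslash\gamma)$ and $H(\gamma)\backslash H(\beta)\equiv H(\gamma\backslash\beta)$.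

*A1: $\beta\perp\gamma$.* The letters of $H(\beta)$ are $\perp$ to those of $H(\gamma)$: the words $H(0\kappa)$, $H(10\kappa)$, $H(11\kappa)$ have letters below $00$ and $10$, below $01$, and below $11$ respectively; and if $\beta,\gamma$ are of the same one of the three forms, with orthogonal remainders $\kappa,\kappa'$, then letters below the same one of these addresses have these orthogonal remainders. By (F1), $H(\beta)\backslash H(\gamma)=H(\gamma)=H(\beta\backslash\gamma)$, and similarly with $\beta,\gamma$ exchanged.

*A2: one of them is a prefix of the other, say $\gamma=\beta\kappa$, $\kappa\ne\varepsilon$.* $H(\beta)=\prod_k\beta_k$ with one or two letters, pairwise orthogonal, and $H(\beta\theta)=\prod_k\beta_k\theta$ for every $\theta$. By (F2),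
$$(H(\beta),H(\beta\kappa))\curvearrowright\Bigl(\prod_k(\beta_k\backslash\beta_k\kappa),\ \prod_k(\beta_k\kappa\backslash\beta_k)\Bigr).$$
If $\beta\backslash\beta\kappa=\beta\theta_1\cdots\beta\theta_m$ as a word of letters $\beta\theta_i$, then $H(\beta\backslash\beta\kappa)=\prod_i\prod_k\beta_k\theta_i\equiv\prod_k\prod_i\beta_k\theta_i=\prod_k(\beta_k\backslash\beta_k\kappa)$, since letters below different $\beta_k$ commute. In the same way $H(\beta\kappa\backslash\beta)\equiv\prod_k(\beta_k\kappa\backslash\beta_k)$.

**Case B: $\beta=1$, $\gamma\ne\varepsilon,1$.** This case is a direct computation. Recall $\varepsilon\backslash1=1\cdot\varepsilon$, $1\backslash\varepsilon=\varepsilon\cdot1\cdot0$, $\gamma\backslash\varepsilon=\varepsilon$.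

In B1–B3 below $\gamma\backslash1=1$. So at $\gamma$ the pair is $(\varepsilon,1)\curvearrowright(1\cdot\varepsilon,\varepsilon\cdot1\cdot0)$: $[\gamma;\varepsilon,1]=1\cdot\varepsilon$, $[\gamma;1,\varepsilon]=\varepsilon\cdot1\cdot0$. At $\varepsilon$ the pair is $(1\cdot\varepsilon,\varepsilon\backslash\gamma)$, at $1$ it is $(\varepsilon\cdot1\cdot0,1\backslash\gamma)$. In the grids below, each letter $a$ on the left passes unchanged, because the letters $c$ that it meets are orthogonal to $a$, or strictly below $a$ and $\ne a1$. So $[\varepsilon;\gamma,1]=1\cdot\varepsilon$ and $[1;\gamma,\varepsilon]=\varepsilon\cdot1\cdot0$, as required. It remains to compare $[\varepsilon;1,\gamma]$ and $[1;\varepsilon,\gamma]$; we list the successive right-hand words, with the letter passed over the arrow.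

*B1: $\gamma=0\kappa$.* At $\varepsilon$:
$$00\kappa\cdot10\kappa\xrightarrow{1}00\kappa\cdot100\kappa\cdot110\kappa\xrightarrow{\varepsilon}000\kappa\cdot100\kappa\cdot010\kappa\cdot110\kappa.$$
At $1$:
$$0\kappa\xrightarrow{\varepsilon}00\kappa\cdot10\kappa\xrightarrow{1}00\kappa\cdot100\kappa\cdot110\kappa\xrightarrow{0}000\kappa\cdot010\kappa\cdot100\kappa\cdot110\kappa.$$
Equivalent by commutation.

*B2: $\gamma=10\kappa$.* At $\varepsilon$: $01\kappa\xrightarrow{1}01\kappa\xrightarrow{\varepsilon}001\kappa\cdot101\kappa$. At $1$: $100\kappa\cdot110\kappa\xrightarrow{\varepsilon}010\kappa\cdot110\kappa\xrightarrow{1}010\kappa\cdot101\kappa\xrightarrow{0}001\kappa\cdot101\kappa$. Equal.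

*B3: $\gamma=110\kappa$ or $111\kappa$.* For $110\kappa$, at $\varepsilon$: $110\kappa\xrightarrow{1}101\kappa\xrightarrow{\varepsilon}011\kappa$. At $1$: $101\kappa\xrightarrow{\varepsilon}011\kappa\xrightarrow{1}011\kappa\xrightarrow{0}011\kappa$. Equal. For $\gamma=111\kappa$ all words are $111\kappa$.

*B4: $\gamma=11$.* Here $1\backslash11=11\cdot1$, $11\backslash1=1\cdot11\cdot10$, $\varepsilon\backslash11=11$, $11\backslash\varepsilon=\varepsilon$.

At $\varepsilon$, the pair is $(1\cdot\varepsilon,11)$: $(1,11)\curvearrowright(11\cdot1,\,1\cdot11\cdot10)$ and $(\varepsilon,11\cdot1)\curvearrowright(11\cdot1\cdot\varepsilon,\,\varepsilon\cdot1\cdot0)$. So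
$$[\varepsilon;1,11]=11\cdot1\cdot\varepsilon,\qquad[\varepsilon;11,1]=1\cdot11\cdot10\cdot\varepsilon\cdot1\cdot0.$$

At $1$, the pair is $(\varepsilon\cdot1\cdot0,11\cdot1)$. First, $(\varepsilon,11\cdot1)\curvearrowright(11\cdot1\cdot\varepsilon,\varepsilon\cdot1\cdot0)$. Next, $(1,11)\curvearrowright(11\cdot1,1\cdot11\cdot10)$, $(1\cdot11\cdot10,1)\curvearrowright(\emptyset,11\cdot10)$, $(11\cdot10,\varepsilon)\curvearrowright(\varepsilon,11\cdot01)$, so $(1,11\cdot1\cdot\varepsilon)\curvearrowright(11\cdot1\cdot\varepsilon,11\cdot01)$. Finally $(0,11\cdot1\cdot\varepsilon)\curvearrowright(11\cdot1\cdot\varepsilon,00\cdot10)$. So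
$$[1;\varepsilon,11]=11\cdot1\cdot\varepsilon,\qquad[1;11,\varepsilon]=\varepsilon\cdot1\cdot0\cdot11\cdot01\cdot00\cdot10.$$

At $11$, the pair is $(\varepsilon,1\cdot11\cdot10)$. First, $(\varepsilon,1)\curvearrowright(1\cdot\varepsilon,\varepsilon\cdot1\cdot0)$. Next, $(\varepsilon,11)\curvearrowright(11,\varepsilon)$, $(1,11)\curvearrowright(11\cdot1,1\cdot11\cdot10)$, $(0,11\cdot1)\curvearrowright(11\cdot1,0)$, so $(\varepsilon\cdot1\cdot0,11)\curvearrowright(11\cdot1,\ \varepsilon\cdot1\cdot11\cdot10\cdot0)$. Finally $(\varepsilon\cdot1\cdot11\cdot10\cdot0,10)\curvearrowright(01\cdot0,\ \varepsilon\cdot1\cdot11\cdot10\cdot0\cdot01\cdot00)$: here $(\varepsilon,10)\curvearrowright(01,\varepsilon)$, then $1,11,10$ commute with $01$, and $(0,01)\curvearrowright(01\cdot0,0\cdot01\cdot00)$. So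
$$[11;\varepsilon,1]=1\cdot\varepsilon\cdot11\cdot1\cdot01\cdot0,\qquad[11;1,\varepsilon]=\varepsilon\cdot1\cdot11\cdot10\cdot0\cdot01\cdot00.$$

Now the conditions (3). First, $[\varepsilon;1,11]=[1;\varepsilon,11]$. Second, $[\varepsilon;11,1]\equiv[11;\varepsilon,1]$, since
$$1\cdot11\cdot10\cdot\varepsilon\cdot1\cdot0\equiv1\cdot11\cdot\varepsilon\cdot01\cdot1\cdot0\equiv1\cdot\varepsilon\cdot11\cdot01\cdot1\cdot0\equiv1\cdot\varepsilon\cdot11\cdot1\cdot01\cdot0.$$
Third, $[1;11,\varepsilon]\equiv[11;1,\varepsilon]$: letters beginning with $0$ commute with letters beginning with $1$, and after the first $\varepsilon$ both words have the $0$-part $0\cdot01\cdot00$ and the $1$-part $1\cdot11\cdot10$. This completes the verification of (3), and with it the proof of Proposition 10. $\square$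

## 11. Common right multiples

**Proposition 11.** Any two elements of $M$ have a common right multiple.

The idea is to construct for each tree $t$ an element $\Delta_t$ that every letter applicable to $t$ divides, and to iterate.

**Definition (shifts).** For $u\in M$ and an address $\beta$ let $\beta(u)$ be the image of $u$ under the endomorphism $g_\gamma\mapsto g_{\beta\gamma}$. Example: $10(\varepsilon\cdot0)=10\cdot100$.

By (R1)–(R4), used letter by letter,
$$0(u)\cdot\varepsilon=\varepsilon\cdot00(u)\cdot10(u),\qquad10(u)\cdot\varepsilon=\varepsilon\cdot01(u),\qquad11(u)\cdot\varepsilon=\varepsilon\cdot11(u),$$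
and $\beta(u)$, $\gamma(v)$ commute if $\beta\perp\gamma$.

**Definition ($\delta_t$ and $*$).** Put $\delta_\bullet=1_M$ and $\delta_{t_1t_2}=\varepsilon\cdot0(\delta_{t_1})\cdot1(\delta_{t_2})$. Let $t_0*t$ be $t$ with each leaf replaced by the tree $t_0\bullet$. Example: $\delta_{\bullet\bullet}=\varepsilon$, and $(t_0(\bullet\bullet))\cdot\varepsilon=(t_0\bullet)(t_0\bullet)=t_0*(\bullet\bullet)$.

By induction on $t$, $(t_0t)\cdot\delta_t=t_0*t$: for $t=\bullet$ both sides are $t_0\bullet$, and $(t_0(t_1t_2))\cdot\varepsilon=(t_0t_1)(t_0t_2)$, on which $0(\delta_{t_1})$ and $1(\delta_{t_2})$ then act.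

**(B1)** *If $t\cdot u$ is defined, then $1(u)\cdot\delta_{t\cdot u}=\delta_t\cdot u$.* The purpose is to move elements through $\delta$. It suffices to take $u$ a letter, since $1(u_1u_2)\,\delta_{t\cdot u_1u_2}=1(u_1)\,\delta_{t\cdot u_1}\,u_2=\delta_t\,u_1u_2$. We use induction on $t$. For $u=0\alpha'$, $t=t_1t_2$:
$$10\alpha'\cdot\varepsilon\cdot0(\delta_{t_1\cdot\alpha'})\cdot1(\delta_{t_2})=\varepsilon\cdot0(1\alpha'\cdot\delta_{t_1\cdot\alpha'})\cdot1(\delta_{t_2})=\varepsilon\cdot0(\delta_{t_1}\cdot\alpha')\cdot1(\delta_{t_2})=\delta_t\cdot0\alpha'.$$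
For $u=1\alpha'$:
$$11\alpha'\cdot\varepsilon\cdot0(\delta_{t_1})\cdot1(\delta_{t_2\cdot\alpha'})=\varepsilon\cdot0(\delta_{t_1})\cdot1(1\alpha'\cdot\delta_{t_2\cdot\alpha'})=\varepsilon\cdot0(\delta_{t_1})\cdot1(\delta_{t_2}\cdot\alpha')=\delta_t\cdot1\alpha'.$$
For $u=\varepsilon$, $t=t_1(t_2t_3)$, put $\delta_i=\delta_{t_i}$. Then $\delta_{t\cdot\varepsilon}=\varepsilon\cdot0\cdot00(\delta_1)\cdot01(\delta_2)\cdot1\cdot10(\delta_1)\cdot11(\delta_3)$, so the left side is
$$1\cdot\varepsilon\cdot1\cdot0\cdot00(\delta_1)\cdot01(\delta_2)\cdot10(\delta_1)\cdot11(\delta_3).$$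
The right side is
$$\varepsilon\cdot1\cdot0(\delta_1)\cdot10(\delta_2)\cdot11(\delta_3)\cdot\varepsilon=\varepsilon\cdot1\cdot\varepsilon\cdot00(\delta_1)\cdot10(\delta_1)\cdot01(\delta_2)\cdot11(\delta_3).$$
They agree by (R5) and the commutation of $01(\delta_2)$ with $10(\delta_1)$.

**(B2)** *$0(u)\cdot\delta_t=\delta_t\cdot\prod_\ell\ell0(u)$, product over the leaves $\ell$ of $t$.* The purpose is to move elements acting on the left subtree through $\delta$. This is clear for $t=\bullet$. For $t=t_1t_2$,
$$0(u)\cdot\delta_t=\varepsilon\cdot00(u)\cdot10(u)\cdot0(\delta_{t_1})\cdot1(\delta_{t_2})=\varepsilon\cdot0(0(u)\cdot\delta_{t_1})\cdot1(0(u)\cdot\delta_{t_2}),$$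
and the claim for $t_1,t_2$ gives the claim for $t$.

**(B3)** *If $s$ is obtained from $t$ by grafting a tree $s_\ell$ at each leaf $\ell$, then $\delta_s=\delta_t\cdot\prod_\ell\ell(\delta_{s_\ell})$.* The purpose is to compare $\delta$ of a tree and of an extension of it. For $t=\bullet$ it is trivial. For $t=t_1t_2$ we have $s=s_1s_2$ and $\delta_s=\varepsilon\cdot0(\delta_{s_1})\cdot1(\delta_{s_2})$; insert the claim for $t_1,t_2$ and commute.

**Definition ($\partial t$ and $\Delta_t$).** Put $\partial\bullet=\bullet$, $\partial(t_1t_2)=\partial t_1*\partial t_2$; and $\Delta_\bullet=1_M$, $\Delta_{t_1t_2}=0(\Delta_{t_1})\cdot1(\Delta_{t_2})\cdot\delta_{\partial t_2}$. Example: $\partial(\bullet\bullet)=\bullet\bullet$ and $\Delta_{\bullet\bullet}=1_M$; for $t=\bullet(\bullet\bullet)$, $\partial t=\bullet*(\bullet\bullet)=(\bullet\bullet)(\bullet\bullet)$ and $\Delta_t=\delta_{\bullet\bullet}=\varepsilon$.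

By induction $t\cdot\Delta_t=\partial t$: first $t_1t_2$ becomes $\partial t_1\,\partial t_2$, and then $\delta_{\partial t_2}$ gives $\partial t_1*\partial t_2$.

**(B4)** *If $t\cdot\alpha$ is defined, then $\alpha\mid\Delta_t$, and $\alpha\cdot\Delta_{t\cdot\alpha}=\Delta_t\cdot u$ for some $u\in M$; consequently $\partial t\cdot u=\partial(t\cdot\alpha)$.* The purpose is the case of one letter. The last assertion follows by applying both sides to $t$. We use induction on $t$.

For $\alpha=0\alpha'$ or $1\alpha'$, $t=t_1t_2$, the divisibility follows from that for $t_1$ or $t_2$, as $0(\Delta_{t_1})$ and $1(\Delta_{t_2})$ commute. For the second claim, if $\alpha'\cdot\Delta_{t_1\cdot\alpha'}=\Delta_{t_1}\cdot u'$, then by (B2)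
$$0\alpha'\cdot\Delta_{t\cdot0\alpha'}=0(\Delta_{t_1})\cdot1(\Delta_{t_2})\cdot0(u')\cdot\delta_{\partial t_2}=\Delta_t\cdot\prod_\ell\ell0(u')\quad(\ell\text{ the leaves of }\partial t_2).$$
If $\alpha'\cdot\Delta_{t_2\cdot\alpha'}=\Delta_{t_2}\cdot u'$, so that $\partial t_2\cdot u'=\partial(t_2\cdot\alpha')$, then by (B1)
$$1\alpha'\cdot\Delta_{t\cdot1\alpha'}=0(\Delta_{t_1})\cdot1(\Delta_{t_2})\cdot1(u')\cdot\delta_{\partial t_2\cdot u'}=\Delta_t\cdot u'.$$

For $\alpha=\varepsilon$, $t=t_1(t_2t_3)$, the definition gives
$$\Delta_t=0(\Delta_{t_1})\cdot10(\Delta_{t_2})\cdot11(\Delta_{t_3})\cdot1(\delta_{\partial t_3})\cdot\delta_{\partial t_2*\partial t_3}.$$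
(B1), applied to the tree with left subtree $\partial t_2$ and right subtree $\partial t_3$ and to $u=\delta_{\partial t_3}$, which sends this tree to $\partial t_2*\partial t_3$, gives $1(\delta_{\partial t_3})\cdot\delta_{\partial t_2*\partial t_3}=\varepsilon\cdot0(\delta_{\partial t_2})\cdot1(\delta_{\partial t_3})\cdot\delta_{\partial t_3}$. Hence, moving $\varepsilon$ to the front and sorting commuting factors,
$$\begin{aligned}\Delta_t&=0(\Delta_{t_1})\cdot10(\Delta_{t_2})\cdot11(\Delta_{t_3})\cdot\varepsilon\cdot0(\delta_{\partial t_2})\cdot1(\delta_{\partial t_3})\cdot\delta_{\partial t_3}\\&=\varepsilon\cdot00(\Delta_{t_1})\cdot10(\Delta_{t_1})\cdot01(\Delta_{t_2})\cdot11(\Delta_{t_3})\cdot0(\delta_{\partial t_2})\cdot1(\delta_{\partial t_3})\cdot\delta_{\partial t_3}\\&=\varepsilon\cdot0(\Delta_{t_1t_2})\cdot1(\Delta_{t_1t_3})\cdot\delta_{\partial t_3}.\end{aligned}$$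
So $\varepsilon\mid\Delta_t$. On the other hand $\varepsilon\cdot\Delta_{t\cdot\varepsilon}=\varepsilon\cdot0(\Delta_{t_1t_2})\cdot1(\Delta_{t_1t_3})\cdot\delta_{\partial t_1*\partial t_3}$, and $\delta_{\partial t_1*\partial t_3}=\delta_{\partial t_3}\cdot\prod_\ell\ell(\delta_{\partial t_1\bullet})$ by (B3), over the leaves $\ell$ of $\partial t_3$. So $\varepsilon\cdot\Delta_{t\cdot\varepsilon}=\Delta_t\cdot u$ with $u=\prod_\ell\ell(\delta_{\partial t_1\bullet})$. This proves (B4).

*Proof of Proposition 11.*

**Step 1.** This step iterates (B4). If $s\cdot v$ is defined, then $v\cdot\Delta_{s\cdot v}=\Delta_s\cdot v^*$ for some $v^*$ with $\partial s\cdot v^*=\partial(s\cdot v)$: for $v=\alpha\cdot v_1$ we have $\alpha\cdot v_1\cdot\Delta_{s\cdot v}=\alpha\cdot\Delta_{s\cdot\alpha}\cdot v_1^*=\Delta_s\cdot u\cdot v_1^*$, and the statement on trees follows by applying both sides to $s$. Put $\Delta_t^{(k)}=\Delta_t\cdot\Delta_{\partial t}\cdots\Delta_{\partial^{k-1}t}$. By induction on $k$,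
$$v\cdot\Delta^{(k)}_{s\cdot v}=\Delta_s\cdot v^*\cdot\Delta^{(k-1)}_{\partial s\cdot v^*}\in\Delta_s\cdot\Delta^{(k-1)}_{\partial s}M=\Delta_s^{(k)}M.$$

**Step 2.** This step shows that if $u$ is a word of length $k$ and $t\cdot u$ is defined, then $u\mid\Delta_t^{(k)}$. The case $k=0$ is trivial. Write $u=\alpha\cdot u'$, and $\Delta_t=\alpha\cdot z$ by (B4). Then $\partial t=(t\cdot\alpha)\cdot z$, and by Step 1 and induction
$$\Delta_t^{(k)}=\alpha\cdot z\cdot\Delta^{(k-1)}_{(t\cdot\alpha)\cdot z}\in\alpha\cdot\Delta^{(k-1)}_{t\cdot\alpha}M\subset\alpha\cdot u'M.$$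

**Step 3.** This step concludes. Given $u,v\in M$, choose a tree $t$ on which both are defined (Lemma 1). Since $\Delta_t^{(k)}\mid\Delta_t^{(k+1)}$, both $u$ and $v$ divide $\Delta_t^{(k)}$ for large $k$. $\square$

## 12. Ore's theorem and the embedding in $G_{\mathcal{LD}}$

*Proof of Theorem 2.* $M$ is left-cancellative by Proposition 10 and right-cancellative by Proposition 9, and any two elements have a common right multiple by Proposition 11. By Ore's theorem $M$ embeds in a group, its group of right fractions. This group has the universal property of the enveloping group, so it is $G_{\mathcal{LD}}$, and the canonical morphism $M_{\mathcal{LD}}\to G_{\mathcal{LD}}$ is injective. $\blacksquare$
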